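
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}

\title{Degrees of orders on computable torsion-free abelian groups of infinite rank}


\begin{abstract}
We prove that every computable torsion-free abelian group of infinite rank has a computable copy in which the set of Turing degrees of orders is not closed upwards. This confirms a conjecture that extends a theorem of Kach, Lange and Solomon on effectively completely decomposable groups. The copy can be chosen to carry a computable Archimedean order $\le$ such that every order other than $\le$ and its reverse computes a computably bounded diagonally noncomputable function. Consequently the only c.e.\ degrees of orders on this copy are $\mathbf 0$ and $\mathbf 0'$. We also determine, in terms of the rank, which computable torsion-free abelian groups have a computable copy whose degrees of orders are not closed upwards.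
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{computable presentation} of an abelian group is a group structure on a computable subset of $\mathbb N$ whose operation is computable. A \emph{computable copy} of a countable group $G$ is a computable group isomorphic to $G$. An \emph{order} on an abelian group $(G,+)$ is a linear order $\le$ on $G$ such that $a\le b$ implies $a+c\le b+c$. Every torsion-free abelian group has orders. An order is determined by its set $P\subseteq G\setminus\{0\}$ of positive elements: $P$ is closed under addition, for each $w\ne0$ it contains exactly one of $w,-w$, and $a\le b$ holds iff $b-a\in P\cup\{0\}$. Conversely, every such $P$ gives an order. So an order amounts to a choice of sign for each nonzero element.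

For a computable torsion-free abelian group $A$, let $D(A)$ be the set of Turing degrees of the relations $\le\ \subseteq A\times A$ that are orders on $A$. The set $D(A)$ is \emph{closed upwards} if $\mathbf a\in D(A)$ and $\mathbf b\ge\mathbf a$ imply $\mathbf b\in D(A)$.

In a computable group of rank $1$ an order is fixed by the sign of one nonzero element, so there are two orders, both computable. In rank $2$ there are many more. On $\mathbb Z^2$, each irrational $\alpha$ gives an order in which $(q_0,q_1)$ is positive iff $q_0+q_1\alpha>0$. This order computes, and is computed by, the cut of $\alpha$, so every Turing degree is the degree of an order. The same coding works in any rank $\geq 2$ as long as a basis (a maximal independent sequence) can be computed; see Proposition~\ref{prop:slope}. In finite rank a basis is a finite object, so $D(A)$ consists of all degrees.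

In infinite rank a computable copy need not have a computable basis, and then there is no evident way to turn an order of degree $\mathbf a$ into one of a prescribed degree $\mathbf b\ge\mathbf a$. A \emph{completely decomposable} group is a direct sum of torsion-free abelian groups of rank $1$. It is \emph{effectively} completely decomposable if it has a computable presentation together with an algorithm giving such a decomposition. Kach, Lange and Solomon proved that every effectively completely decomposable group of infinite rank has a computable copy in which the set of degrees of orders is not closed upwards. The conjecture that this extends to all computable torsion-free abelian groups of infinite rank is stated in \cite{CAG}. We prove it.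

\begin{theorem}\label{thm:A}
Every computable torsion-free abelian group of infinite rank has a computable copy $A$ such that $D(A)$ is not closed upwards.
\end{theorem}

Let $\varphi_0,\varphi_1,\dots$ be the standard list of partial computable functions. A total function $g:\mathbb N\to\mathbb N$ is \emph{diagonally noncomputable} (\emph{DNC}) if $g(i)\ne\varphi_i(i)$ whenever $\varphi_i(i)\downarrow$. A DNC function is not computable, since $g=\varphi_i$ would give $g(i)=\varphi_i(i)$. It is \emph{computably bounded} if $g\le h$ pointwise for some computable $h$. An order is \emph{Archimedean} if for all $a,b>0$ there is $n$ with $na>b$. Write $\ge$ for the reverse of $\le$; it is again an order.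

\begin{theorem}\label{thm:B}
Every computable torsion-free abelian group of infinite rank has a computable copy $A$ with a computable Archimedean order $\le$ such that every order on $A$ other than $\le$ and $\ge$ computes a computably bounded DNC function. Consequently:
\begin{enumerate}
\item[(1)] If $C$ is c.e.\ and $C<_T\emptyset'$, then the only $C$-computable orders on $A$ are $\le$ and $\ge$. The c.e.\ degrees in $D(A)$ are exactly $\mathbf 0$ and $\mathbf 0'$.
\item[(2)] For comeager many $X\in2^{\mathbb N}$, the only $X$-computable orders on $A$ are $\le$ and $\ge$.
\item[(3)] Every computable copy of a torsion-free abelian group of infinite rank has orders of every degree $\ge\mathbf 0'$, so $\mathbf 0'$ cannot be omitted in \textup{(1)}. Moreover, $A$ has an order of low nonzero degree, so ``c.e.''\ cannot be replaced by ``low'' in \textup{(1)}.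
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $G$ be a computable torsion-free abelian group.
\begin{itemize}
\item If $\operatorname{rank}G\le1$, every computable copy $A$ of $G$ has $D(A)=\{\mathbf 0\}$.
\item If $2\le\operatorname{rank}G<\infty$, every computable copy $A$ of $G$ has $D(A)=$ all degrees.
\item If $\operatorname{rank}G=\infty$, some computable copy $A$ has $D(A)=$ all degrees, and some computable copy $A$ has $D(A)$ not closed upwards.
\end{itemize}
Hence $G$ has a computable copy $A$ with $D(A)$ not closed upwards if and only if $\operatorname{rank}G\notin[2,\infty)$.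
\end{theorem}

Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B}(1): by the Friedberg--Muchnik theorem there is a c.e.\ set $C$ with $\emptyset<_TC<_T\emptyset'$, and then $\mathbf 0\in D(A)$ while $\deg C\notin D(A)$.

\subsection{Plan}

Section~\ref{sec:slope} contains the coding of a degree into a slope. Section~\ref{sec:toy} carries out one step of the main construction in the group of positive rationals and explains what has to be added in general. Section~\ref{sec:prelim} replaces the given group by a c.e.\ subgroup of a vector space. Sections~\ref{sec:constr}--\ref{sec:dnc} contain the construction and prove the main statement of Theorem~\ref{thm:B}. Sections~\ref{sec:conseq} and~\ref{sec:class} derive the rest.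

\section{Coding a degree into a slope}\label{sec:slope}

A \emph{basis} of a torsion-free abelian group $K$ is a maximal $\mathbb Z$-independent sequence in $K$; it need not generate $K$. If $u_0,u_1,\dots$ is a basis, every $w\in K$ satisfies a relation $Mw=\sum_im_iu_i$ with $M\ge1$. The rationals $q_i=m_i/M$ are unique, and we write $w=\sum_iq_iu_i$.

\begin{proposition}\label{prop:slope}
Let $K$ be a computable torsion-free abelian group of rank at least $2$ with a $\mathbf d$-computable basis $u_0,u_1,\dots$, finite or infinite. Then $K$ has an order of degree exactly $\mathbf d$.
\end{proposition}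

\begin{proof}
We first choose an irrational $\alpha$ whose left cut has degree $\mathbf d$. If $\mathbf d=\mathbf 0$, let $\alpha=\sqrt2$. Otherwise let $\alpha=\sum_{n\in D}2^{-n-1}$ with $D\in\mathbf d$. Since $D$ is not computable, this binary expansion of $\alpha$ is not eventually periodic, so $\alpha$ is irrational. Then $D$ computes the cut by approximating $\alpha$, and the cut computes $D$ by comparing $\alpha$ with dyadic rationals.

For $w=\sum q_iu_i\ne0$, let the sign of $w$ be the sign of $q_i$ for the largest $i\ge2$ with $q_i\ne0$. If there is no such $i$, let it be the sign of $q_0+q_1\alpha$, which is nonzero because $\alpha$ is irrational. The elements of positive sign are closed under addition, and exactly one of $w,-w$ is positive for $w\ne0$, so this is an order. It is $\mathbf d$-computable: the coordinates of $w$ are found by searching for a relation $Mw=\sum m_iu_i$, and the sign of $q_0+q_1\alpha$ is read off the cut. Conversely, for $n\ge1$ the element $nu_1-mu_0$ is positive iff $m/n<\alpha$, so the order computes the cut of $\alpha$.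
\end{proof}

\begin{corollary}\label{cor:slope}
Let $K$ be a computable torsion-free abelian group of rank at least $2$.
\begin{enumerate}
\item[(a)] If $K$ has a computable basis, then $D(K)$ consists of all degrees. This holds in particular if $K$ has finite rank.
\item[(b)] If $K$ has infinite rank, then $D(K)$ contains every degree $\mathbf d\ge\mathbf 0'$.
\end{enumerate}
\end{corollary}

\begin{proof}
A computable basis is $\mathbf d$-computable for every $\mathbf d$, and a finite basis is computable; this gives (a). For (b), dependence of a finite tuple is a $\Sigma^0_1$ property, so $\emptyset'$ computes a basis by going through the elements of $K$ and keeping each one that is independent of those already kept.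
\end{proof}

By (a), a copy as in Theorem~\ref{thm:A} has no computable basis.

\section{One step in the group of positive rationals}\label{sec:toy}

The multiplicative group $\mathbb Q_{>0}$ is free abelian on the primes, and the usual order of the rationals is an Archimedean order on it. Suppose we are building a copy $A$, written additively, of this group, and have introduced eight elements of $A$ that for now stand for $1,2,\dots,8$. Let $b_0,b_1,b_2,b_3\in A$ be those standing for $2,3,5,7$. We have committed ourselves to the order $1<2<\dots<8$ and to the relations $2\cdot2=4$, $2\cdot3=6$, $2\cdot4=8$. Everything else can still be changed.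

Let $\sqsubseteq$ be an unknown order on the finished copy with $b_0\sqsupset0\sqsupset b_1$, and suppose an opponent predicts that $b_2\sqsupset0$. To refute the prediction, let $b_2$ stand for
\[
\frac{81}{16}=2^{-4}\cdot3^4=5.0625
\]
instead of $5$. This number lies between $4$ and $6$, so the committed order survives, and the relations do not mention $5$. But now $b_2=-4b_0+4b_1$ in $A$, so $b_2\sqsubset0$. If the prediction is $b_2\sqsubset0$, we use $128/27=2^7\cdot3^{-3}\approx4.74$ instead, and then $b_2=7b_0-3b_1\sqsupset0$. We need no information about $\sqsubseteq$ beyond the signs of $b_0$ and $b_1$: the prediction is refuted for all such orders at once.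

This works for any independent pair of positive elements $x,y$ with $x\sqsupset0\sqsupset y$. Every $-nx+ly$ with $n,l\ge1$ is then $\sqsubset0$, and Kronecker's theorem places the values of such combinations arbitrarily close to any given real. An order $\sqsubseteq$ other than $\le$ and $\ge$ always provides such a pair.

The number $5$ is now no longer represented. We could leave $b_3$ at $7$ and give $5$ to a new element later. But that element would be subject to later diagonalizations and could lose $5$ again, and so on forever. Instead we let the later markers \emph{slide down}: $b_3$, the next one, becomes responsible for the prime $5$. We cannot let it stand for $5$ itself, since it must stay between $6$ and $8$, but $20/3=2^2\cdot3^{-1}\cdot5$ is allowed. The numbers $2,3,20/3$ generate the same group as $2,3,5$; in general we only ask that the markers have the right rational span. New primes come in at the top. With infinitely many dimensions available nothing is lost in the limit. In finite rank at least $2$ there is no room for this, and by Corollary~\ref{cor:slope}(a) the conclusion fails.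

The general construction has two further features.

\emph{The leftover.} The group generated by the current images is free, but the image of the marker $b$ used for diagonalization need not belong to a suitable basis of it. It has the form $p_0+mq$, where $q$ is the basis element that we may move and $p_0$ lies in the part we must keep. The sign of $p_0$ is up to $\sqsubseteq$, and taking $n,l$ large does not help, because $x$ and $y$ may be infinitesimal with respect to $\sqsubseteq$ compared with $p_0$. For this reason the opponent has to predict the signs of \emph{all} earlier markers as well. If $p_0$ is a rational combination of these with coefficients at most $T$ in absolute value, a correction with coefficients $\pm T$, signed according to the prediction, turns every coefficient to the side we want or to $0$. The numbers $n,l$ are chosen after this correction, so the new value can still be placed close to the old one.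

\emph{The opponent.} Let the $i$-th opponent be $\varphi_i(i)$, read as a predicted vector of signs. We reserve one marker for each $i$ and each possible pair $x,y$, given by its coefficients in terms of the markers. Each is used for diagonalization at most once, and this leaves all earlier markers alone, so the construction converges. If every correct-looking prediction is refuted, the sign vectors of $\sqsubseteq$ form a DNC function computed from $\sqsubseteq$. This suffices for Theorem~\ref{thm:A}, because by a theorem of Arslanov (proved below as Lemma~\ref{lem:arslanov}) an incomplete c.e.\ set computes no DNC function.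

\section{Groups inside a computable vector space}\label{sec:prelim}

Let $V=\bigoplus_{i\in\mathbb N}\mathbb Qe_i$, a computable group. Put $V_j=\operatorname{span}(e_0,\dots,e_j)$ and $V_{-1}=0$, where spans in $V$ are $\mathbb Q$-spans. Independence and membership in spans of finite tuples are decidable in $V$.

\begin{lemma}[Adapted bases]\label{lem:adapted}
Let $B\le V_r$ be finitely generated, put $B_i=B\cap V_i$, and suppose $B_i\ne B_{i-1}$ for $0\le i\le r$. Then there are $q_i\in B_i$ with $B_i=B_{i-1}\oplus\mathbb Zq_i$ for $0\le i\le r$. They can be found effectively from generators of $B$.
\end{lemma}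

\begin{proof}
The group $B_i/B_{i-1}$ embeds in $V_i/V_{i-1}\cong\mathbb Q$, is finitely generated and is nonzero, so it is infinite cyclic. This gives existence. To find the $q_i$, search for a tuple $q_0,\dots,q_r$ together with integers witnessing that each $q_i$ is in $B$, that $q_i\in V_i$, and that each given generator of $B$ is an integer combination of $q_0,\dots,q_r$. The search succeeds. Any tuple found is suitable: it generates $B$, which has rank $r+1$, so it is independent and a basis of the free group $B$. The $i+1$ independent elements $q_0,\dots,q_i$ of $V_i$ span $V_i$. So if $\sum_kd_kq_k\in V_i$ then $d_k=0$ for $k>i$, and hence $B_i=\bigoplus_{k\le i}\mathbb Zq_k$.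
\end{proof}

The next lemma is a form of Dobritsa's theorem: the given group has a computable copy with a computable basis. We need this copy only as a starting point; the main construction will destroy the basis.

\begin{lemma}\label{lem:dobritsa}
Every computable torsion-free abelian group $K$ of infinite rank is isomorphic to a c.e.\ subgroup $G\le V$ with $e_i\in G$ for all $i$.
\end{lemma}

\emph{Idea.} We guess elements $c_i\in K$ as images of the $e_i$ and put into $G$ the fractions that these guesses require. If $c_0,\dots,c_k$ turn out to be dependent while $c_0,\dots,c_{k-1}$ still look independent, the guess for $c_k$ was wrong. The finitely generated part of $G$ built so far stays as it is, but its map to $K$ may be redefined freely on the last elements of an adapted basis.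

\begin{proof}
For $C\subseteq K$ let $\operatorname{span}(C)$ be the set of $z\in K$ such that $mz$ is in the subgroup generated by $C$ for some $m\ge1$. Since $K$ embeds in the vector space $K\otimes\mathbb Q$, the usual rules of linear algebra apply. Let $z_0,z_1,\dots$ be a computable listing of $K$. A sequence $(a_0,\dots,a_k)$ in $K$ is \emph{seen dependent at $s$} if $\sum m_ia_i=0$ for some integers $m_i$, not all $0$, with $|m_i|\le s$.

\emph{Construction.} We build finitely generated groups $G_0\le G_1\le\cdots$ with $e_0,\dots,e_s\in G_s\le V_s$, and homomorphisms $\theta_s:G_s\to K$. We write $c_i$ for the current value $\theta_s(e_i)$. At stage $0$, let $G_0=\mathbb Ze_0$ and let $\theta_0(e_0)=w_0$ be the nonzero $z_n$ of least index. We say that $0$ is the acting index at stage $0$.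

At stage $s+1$, let $k\le s$ be least such that $(c_0,\dots,c_k)$ is seen dependent at $s+1$; if there is none, let $k=s+1$. This $k$ is the \emph{acting index}. Take $q_0,\dots,q_s$ for $B=G_s$ as in Lemma~\ref{lem:adapted}; it applies since $e_i\in B_i\setminus B_{i-1}$. For $i=k,\dots,s+1$ in turn, let $w_i$ be the $z_n$ of least index such that
\[
(c_0,\dots,c_{k-1},w_k,\dots,w_i)
\]
is not seen dependent at $s+1$. Such an element exists: the sequence without $w_i$ is not seen dependent, and each of the finitely many candidate relations with nonzero coefficient at $w_i$ excludes at most one value of $w_i$. Keep $\theta_s$ on $G_s\cap V_{k-1}$, redefine $\theta(q_i)=w_i$ for $k\le i\le s$, and set $\theta(e_{s+1})=w_{s+1}$. This defines a homomorphism on $G_s\oplus\mathbb Ze_{s+1}$ and new values $c_i$ for $k\le i\le s+1$. Then, successively for each $n\le s+1$ and each relation $mz_n=\sum_{i\le s+1}m_ic_i$ in the new values with $0<m\le s+1$ and $|m_i|\le s+1$, adjoin $g=\frac1m\sum m_ie_i$ to the group and put $\theta(g)=z_n$. This is consistent: if $tg$ is already in the group, then $m\theta(tg)=t\sum m_ic_i=mtz_n$, so $\theta(tg)=tz_n$ because $K$ is torsion-free. The result is $G_{s+1}$, $\theta_{s+1}$.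 Put $G=\bigcup_sG_s$.

The element $w_i$ is chosen at stage $i$ and at every later stage whose acting index is $\le i$, and $c_i$ changes at no other stages. If the acting index is $k\le i$, then after the stage
\begin{equation}\label{eq:cw}
c_i=h+m_iw_i\quad\text{with } h\in\operatorname{span}(c_0,\dots,c_{i-1}),\ m_i\ne0 .
\end{equation}
For the newly added $e_i$ this holds with $c_i=w_i$. For the others, $e_i=p+m_iq_i$ with $p\in B_{i-1}$ and $m_i\ne0$, and a positive multiple of $p$ is an integer combination of $e_0,\dots,e_{i-1}$, so $\theta(p)\in\operatorname{span}(c_0,\dots,c_{i-1})$. From \eqref{eq:cw} we get by induction on $i$ that $(c_0,\dots,c_{k-1},w_k,\dots,w_i)$ and $(c_0,\dots,c_i)$ have the same span.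

\emph{Claim 1: each $c_k$ is eventually constant, and the final $c_0,\dots,c_k$ are independent.} We use induction on $k$. Let $c_0,\dots,c_{k-1}$ be constant from stage $s_0\ge k$ on and independent. After $s_0$ no index below $k$ acts, since that would require a seen dependence among them. As $K$ has infinite rank, there is a least $n$ with $z_n\notin\operatorname{span}(c_0,\dots,c_{k-1})$. Suppose $k$ acted infinitely often. It would act at a stage after $s_0$ at which $(c_0,\dots,c_{k-1},z_{n'})$ is seen dependent for all $n'<n$. Since $(c_0,\dots,c_{k-1},z_n)$ is independent, $w_k=z_n$ is chosen at this stage, and by \eqref{eq:cw} the new $(c_0,\dots,c_k)$ is independent. So $k$ never acts again, a contradiction. Hence $k$ acts finitely often and $c_k$ is eventually constant. The final $(c_0,\dots,c_k)$ is independent, since otherwise it would be seen dependent at all large stages and $k$ would act at all of them.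

\emph{Claim 2: every element of $K$ is in the span of the final $c_i$.} Suppose $z_n$ is not. For each $k$ consider the last stage at which $w_k$ was chosen, and its acting index $k'\le k$. No index $\le k$ acts later, so $c_0,\dots,c_k$ are final from then on. The $k$ elements $c_0,\dots,c_{k'-1},w_{k'},\dots,w_{k-1}$ have the same span as $c_0,\dots,c_{k-1}$, so they are independent, and they remain independent when $z_n$ is appended. So $z_n$ was an admissible choice for $w_k$, and the index of $w_k$ is at most $n$. (If the stage is $0$, use that $z_n\ne0$.) But by \eqref{eq:cw} and Claim~1, $w_k\in\operatorname{span}(c_0,\dots,c_k)\setminus\operatorname{span}(c_0,\dots,c_{k-1})$, so the final $w_0,w_1,\dots$ are pairwise distinct. Infinitely many elements cannot all have index at most $n$.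

\emph{Conclusion.} Let $g\in G_t$ and $s\ge t$. Some $Mg$ with $M\ge1$ is an integer combination of $e_0,\dots,e_t$, so $\theta_s(g)$ is determined by $c_0,\dots,c_t$ and is eventually constant. The limit $\theta:G\to K$ is a homomorphism, injective because the final $c_i$ are independent. Let $z\in K$. By Claim~2, $mz=\sum m_ic_i$ for final values $c_i$ and some $m\ge1$. At any sufficiently late stage $\frac1m\sum m_ie_i$ is in the group with value $z$. So $\theta$ is onto. Clearly $G$ is c.e.\ and contains all $e_i$.
\end{proof}

\section{The construction}\label{sec:constr}

\subsection{The ambient order}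

By Lemma~\ref{lem:dobritsa} we may take the given group to be a c.e.\ subgroup $H$ of $V$ containing all $e_i$. Fix a computable enumeration $H=\{z_0,z_1,\dots\}$ and put $H_j=H\cap V_j$; these sets are uniformly c.e. Let $v:V\to\mathbb R$ be the $\mathbb Q$-linear map with $v(e_i)=\log p_i$, where $p_0=2,p_1=3,\dots$ are the primes. By unique factorization $v$ is injective, so $x<y\iff v(x)<v(y)$ defines an order on $V$. We use three facts.

\emph{Effectivity.} The real $v(x)$ is computable uniformly in $x$. The sign of $v(x)$ is decidable, since after clearing denominators it amounts to comparing two positive integers. For rational $\delta$ the relations $|v(x)-v(y)|<\delta$ and $\delta<|v(x)|$ are c.e. So a search for an element of a c.e.\ set satisfying such strict inequalities is effective, and it terminates if a witness exists.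

\emph{Density.} The group $v(H_1)$ contains the $\mathbb Q$-independent numbers $\log2$ and $\log3$, so it is not cyclic and hence is dense in $\mathbb R$. For $i\ge2$ we have $e_i+H_1\subseteq H_i\setminus H_{i-1}$, so $v(H_i\setminus H_{i-1})$ is dense too.

\emph{Kronecker.} Let $x,y\in V$ be independent with $v(x),v(y)>0$. Then for every nonempty bounded open interval $I$ there are integers $n,l\ge1$ with $-nv(x)+lv(y)\in I$. Indeed, $v(x)/v(y)$ is irrational because $v$ is injective, so every tail of the sequence $(-nv(x))_n$ is dense in $\mathbb R/v(y)\mathbb Z$. So for arbitrarily large $n$ there is an integer $l$ with $lv(y)\in nv(x)+I$, and $l\ge1$ once $nv(x)+\inf I>0$.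

\subsection{What is built}

We build a bijection $f:\mathbb N\to H$ as a limit of finite injections $f_s$ and pull the group structure of $H$ back along $f$. The values $f_s(a)$ may change, but their order and the linear relations among them may not; this makes the pulled-back group and its order computable.

Fix an injective computable coding, with computable range, of all triples $\langle i,\xi,\eta\rangle$ by natural numbers, where $i\in\mathbb N$ and $\xi,\eta$ are finite integer sequences of equal length, such that every code $\kappa=\langle i,\xi,\eta\rangle$ is at least $2$ and at least the length of $\xi$ and $\eta$. Fix also a computable injective coding of finite vectors of signs $\pm1$ by natural numbers. At the end of stage $s$ we have: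
\begin{itemize}
\item finite initial segments $A_0\subset A_1\subset\dots\subset A_s$ of $\mathbb N$ and an injection $f_s:A_s\to H$;
\item \emph{markers} $b_0,\dots,b_s$ with $b_c\in A_c$; once chosen, a marker is never changed;
\item for each index $c\le s$, a status, \emph{live} or \emph{dead}; dead indices stay dead.
\end{itemize}
Let $\lambda_s(c)+1$ be the number of live indices $\le c$, and let $\ell_0<\ell_1<\dots<\ell_r$ be the live indices $\le s$, so $r=r_s=\lambda_s(s)$. Indices $0$ and $1$ never die, since only codes, which are $\ge2$, can die; so $\ell_0=0$, and $\ell_1=1$ once $s\ge1$. We maintain the invariant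
\begin{equation}\label{eq:inv}
\operatorname{span}f_s(A_c)=\operatorname{span}\{f_s(b_0),\dots,f_s(b_c)\}=V_{\lambda_s(c)}\qquad(0\le c\le s).
\end{equation}
So the first $j+1$ live markers are responsible for $V_j$. Comparing \eqref{eq:inv} for $c=\ell_j$ and $c=\ell_j-1$, we obtain for $j\ge1$
\begin{equation}\label{eq:star}
\operatorname{span}f_s(A_{\ell_j-1})=\operatorname{span}\{f_s(b_c):c<\ell_j\}=V_{j-1},\qquad f_s(b_{\ell_j})\in V_j\setminus V_{j-1}.
\end{equation}
Also $0\ne f_s(b_0)\in V_0$, by \eqref{eq:inv} for $c=0$. In describing stage $s+1$ we use \eqref{eq:inv} for stage $s$; Lemma~\ref{lem:inv} shows that it then holds for stage $s+1$.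

\emph{Stage $0$.} Let $A_0=\{0,1\}$, $f_0(0)=0$, $b_0=1$, $f_0(b_0)=e_0$, and let index $0$ be live. Then \eqref{eq:inv} holds.

\subsection{Stage $s+1$, Step 1: action}\label{sub:action}

A live index $\kappa=\langle i,\xi,\eta\rangle\le s$ \emph{requires attention} if $\varphi_{i,s}(i)\downarrow=\tau$, where $\tau$ is (the code of) a vector $(\tau_0,\dots,\tau_\kappa)\in\{+1,-1\}^{\kappa+1}$, and the elements
\[
\bar x=\sum_c\xi_cf_s(b_c),\qquad\bar y=\sum_c\eta_cf_s(b_c)
\]
are independent with $v(\bar x),v(\bar y)>0$. Here $\tau$ is a prediction of the signs of $b_0,\dots,b_\kappa$. Numbers that are not codes never require attention. If no index requires attention, let $f'=f_s$. Otherwise the least one, $\kappa$, \emph{acts}. The idea is to move $b_\kappa$ into the span of the earlier markers so that the predicted signs contradict each other, and to let all later live markers slide down by one dimension, with such small changes of value that the order of $f_s(A_s)$ is not disturbed.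

Let $\kappa=\ell_j$. Since $\kappa\ge2$ and $0,1$ are live, $j\ge2$. Let $B$ be the group generated by $f_s(A_s)$ and $B_i=B\cap V_i$. By \eqref{eq:inv}, $B\le V_r$. By \eqref{eq:star} and $0\ne f_s(b_0)\in V_0$, we have $B_i\ne B_{i-1}$ for $0\le i\le r$. Take $q_0,\dots,q_r$ as in Lemma~\ref{lem:adapted}. By \eqref{eq:star} again, replacing $q_j$ by $-q_j$ if needed,
\begin{equation}\label{eq:bk}
f_s(b_\kappa)=p_0+mq_j,\qquad m\ge1,\quad p_0\in B_{j-1}.
\end{equation}
Choose a rational $\delta>0$ such that for all $u\ne w$ in $f_s(A_s)$, writing $u-w=\sum_id_iq_i$,
\begin{equation}\label{eq:delta}
\delta\sum_i|d_i|<|v(u-w)|.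
\end{equation}
Since $p_0\in V_{j-1}$, by \eqref{eq:star} there are $\rho_c\in\mathbb Q$ with $p_0=\sum_{c<\kappa}\rho_cf_s(b_c)$. Fix an integer $T\ge1$ with $T\ge|\rho_c|$ for all $c<\kappa$, and let
\begin{equation}\label{eq:pprime}
p'=-\tau_\kappa\Bigl(T\sum_{c<\kappa}\tau_cf_s(b_c)+n\bar x-l\bar y\Bigr),
\end{equation}
where integers $n,l\ge1$ are chosen so that $|v(p')-v(q_j)|<\delta$. They exist by Kronecker, applied to $(\bar x,\bar y)$ if $\tau_\kappa=1$ and to $(\bar y,\bar x)$, with the roles of $n$ and $l$ exchanged, if $\tau_\kappa=-1$. Since $\xi$ and $\eta$ have length at most $\kappa$, \eqref{eq:star} shows that $\bar x,\bar y\in V_{j-1}$, so $p'\in H_{j-1}$. Define a homomorphism $\psi:B\to H$ by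
\[
\psi(q_i)=\begin{cases}q_i&(i<j),\\ p'&(i=j),\\ g_i&(i>j),\end{cases}
\]
where for $i>j$ we take some $g_i\in H_{i-1}\setminus H_{i-2}$ with $|v(g_i)-v(q_i)|<\delta$. Such $g_i$ exist by density, since $i-1\ge j\ge2$. Put $f'=\psi\circ f_s$ on $A_s$ and declare $\kappa$ dead.

\subsection{Stage $s+1$, Step 2: extension}

Let $r'+1$ be the number of indices $\le s$ that are live now. Let $b_{s+1}$ be the least unused number, let index $s+1$ be live, and put $f_{s+1}(b_{s+1})=e_{r'+1}$. Then for each $n\le s+1$ in turn with $z_n\in V_{r'+1}$ not yet in the range, add the least unused number and map it to $z_n$. The result is $A_{s+1}$; on $A_s$ let $f_{s+1}=f'$.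

By the effectivity remarks, every search in Steps 1 and 2 is effective and terminates. Since $A_s$ is an initial segment that grows at every stage, $\bigcup_sA_s=\mathbb N$, and $c\mapsto b_c$ is computable.

\section{Verification}\label{sec:verif}

\begin{lemma}\label{lem:step}
Suppose \eqref{eq:inv} holds at the end of stage $s$ and $\kappa=\ell_j$ acts at stage $s+1$, with $\psi$ and $B$ as above.
\begin{enumerate}
\item[(a)] $\psi$ is the identity on $B_{j-1}$. In particular $f_{s+1}=f_s$ on $A_{\kappa-1}$, and so $f_{s+1}(b_c)=f_s(b_c)$ for $c<\kappa$.
\item[(b)] For distinct $u,w\in f_s(A_s)$, the numbers $v(\psi(u)-\psi(w))$ and $v(u-w)$ have the same nonzero sign.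
\item[(c)] The linear extension of $\psi$ to $V_r$ maps $V_i$ onto $V_i$ for $i<j$ and onto $V_{i-1}$ for $j\le i\le r$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first statement holds because $B_{j-1}=\bigoplus_{i<j}\mathbb Zq_i$. By \eqref{eq:star}, $f_s(A_{\kappa-1})\subseteq B\cap V_{j-1}=B_{j-1}$.

(b) Write $u-w=\sum d_iq_i$. Since $|v(\psi(q_i))-v(q_i)|<\delta$ for all $i$, \eqref{eq:delta} gives
\[
|v(\psi(u-w))-v(u-w)|\le\delta\sum|d_i|<|v(u-w)|.
\]

(c) Note that $V_i=\operatorname{span}(q_0,\dots,q_i)$. For $i<j$ the map is the identity on $V_i$. For $i=j$, $V_j=V_{j-1}+\mathbb Qq_j$ is mapped onto $V_{j-1}+\mathbb Qp'=V_{j-1}$. For $i>j$, by induction $V_i=V_{i-1}+\mathbb Qq_i$ is mapped onto $V_{i-2}+\mathbb Qg_i$, which is $V_{i-1}$ because $g_i\in V_{i-1}\setminus V_{i-2}$.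
\end{proof}

\begin{lemma}\label{lem:inv}
The invariant \eqref{eq:inv} holds at the end of every stage, and each $f_s$ is injective. Moreover, for $s\le s'$:
\begin{enumerate}
\item[(P1)] for $a,a'\in A_s$, $f_s(a)<f_s(a')\iff f_{s'}(a)<f_{s'}(a')$;
\item[(P2)] every $\mathbb Z$-linear relation among the values $f_s(a)$, $a\in A_s$, also holds among the values $f_{s'}(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The invariant.} It holds at stage $0$; suppose it holds at stage $s$. First let $\kappa=\ell_j$ act in Step~1. For $c<\kappa$ the number of live indices $\le c$ does not change, and $\lambda_s(c)\le j-1$. For $\kappa\le c\le s$ this number drops by one, and $\lambda_s(c)\ge j$. By Lemma~\ref{lem:step}(c), $\psi(V_{\lambda_s(c)})=V_{\lambda'(c)}$ in both cases, where $\lambda'(c)+1$ is the new number. Applying $\psi$ to \eqref{eq:inv} gives \eqref{eq:inv} for $f'$ and $\lambda'$. If no index acts, Step~1 changes nothing. In Step~2 nothing changes for $c\le s$. For $c=s+1$, the old values span $V_{r'}$, as do the old markers, $f_{s+1}(b_{s+1})=e_{r'+1}$, and all other new values are in $V_{r'+1}$. So both spans are $V_{r'+1}$, and $s+1$ is the $(r'+2)$nd live index.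

\emph{Injectivity, \textup{(P1)} and \textup{(P2)}.} By Lemma~\ref{lem:step}(b), Step 1 preserves injectivity and the order of values. In Step 2, $e_{r'+1}$ is not in the old range, which lies in $V_{r'}$, and each $z_n$ is added only if it is not in the range. This proves injectivity and (P1) by induction. (P2) holds because $f_{s+1}$ on $A_s$ is $f_s$ or $\psi\circ f_s$ for a homomorphism $\psi$.
\end{proof}

\begin{proposition}\label{prop:A}
The limit $f(a)=\lim_sf_s(a)$ exists for all $a$, and $f:\mathbb N\to H$ is a bijection. Let $A=(\mathbb N,+)$ be the group structure making $f$ an isomorphism onto $H$, and let $a\le a'\iff v(f(a))\le v(f(a'))$. Then $A$ is a computable group and $\le$ is a computable Archimedean order on $A$. Every $a\in A$ has a positive multiple in $\sum_c\mathbb Zb_c$, and $b_c\ne0$ in $A$ for all $c$.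
\end{proposition}

\begin{proof}
\emph{Convergence.} Each index acts at most once, since it dies when it acts. If $\kappa>t$ acts, then $A_t\subseteq A_{\kappa-1}$. So by Lemma~\ref{lem:step}(a), $f_s$ changes on $A_t$ only when an index $\le t$ acts, hence finitely often. So $f$ exists. It is injective because each $f_s$ is, and by (P2) relations persist to $f$.

\emph{Surjectivity.} Infinitely many indices never act, for example all $\langle i,\xi,\eta\rangle$ with $\varphi_i(i)\uparrow$. Let $\ell_0^*<\ell_1^*<\cdots$ be the indices that never act. Let $z_k\in H\cap V_j$. Choose $t\ge\max(k,\ell_j^*)$ such that no index $\le\ell_j^*$ acts after stage $t$. From then on the live indices $\le\ell_j^*$ are exactly $\ell_0^*,\dots,\ell_j^*$. In Step 2 of stage $t+1$ we have $r'\ge j$, so $z_k\in V_{r'+1}$ and $k\le t+1$, and at the end of this stage $z_k=f_{t+1}(a)$ for some $a$. Any index acting later is some $\ell_{j'}$ with $j'>j$, and its $\psi$ is the identity on $B_{j'-1}$. As long as $a$ is mapped to $z_k\in V_j$, this group contains $z_k$, so $a$ keeps this value. Hence $f(a)=z_k$.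

\emph{Computability.} Given $a,a'$, search for $s$ and $a''$ with $a,a',a''\in A_s$ and $f_s(a)+f_s(a')=f_s(a'')$. By (P2) any such $a''$ is $a+a'$, and by convergence and surjectivity the search succeeds. By (P1), whether $a\le a'$ is decided by any $f_s$ with $a,a'\in A_s$. The order is Archimedean because it comes from an embedding into $\mathbb R$.

\emph{Markers.} If $a\in A_t$, then \eqref{eq:inv} at late stages gives $f(a)\in\operatorname{span}\{f(b_0),\dots,f(b_t)\}$, which is the statement on multiples. Finally $f_s(0)=0$ for all $s$, so the number $0$ is the identity of $A$, and no $b_c$ is the number $0$.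
\end{proof}

\section{Other orders compute DNC functions}\label{sec:dnc}

We prove the main statement of Theorem~\ref{thm:B} for the copy $A$ and the order $\le$ of Proposition~\ref{prop:A}. Let $\sqsubseteq$ be an order on $A$ other than $\le$ and $\ge$.

\emph{A pair on which the orders disagree.} If all $\le$-positive elements were $\sqsupset0$, then $\sqsubseteq$ would be $\le$; if all were $\sqsubset0$, it would be $\ge$. So there are $x,y>0$ with $x\sqsupset0\sqsupset y$. Passing to positive multiples, we may assume $x=\sum\xi_cb_c$ and $y=\sum\eta_cb_c$ for integer sequences $\xi,\eta$ of equal length. Then $x,y$ are independent. Indeed, suppose $\alpha x=\beta y$ with integers $\alpha,\beta$ not both $0$. Then both are nonzero; $x,y>0$ gives them the same sign, and $x\sqsupset0\sqsupset y$ gives them opposite signs, which is impossible.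

\emph{The function.} Let $\operatorname{sgn}_\sqsubseteq(a)\in\{\pm1\}$ be the sign of $a\ne0$ with respect to $\sqsubseteq$. For $i\in\mathbb N$ let $\kappa_i=\langle i,\xi,\eta\rangle$ and
\[
g(i)=\text{the code of }\bigl(\operatorname{sgn}_\sqsubseteq(b_0),\dots,\operatorname{sgn}_\sqsubseteq(b_{\kappa_i})\bigr)\in\{\pm1\}^{\kappa_i+1}.
\]
Then $g\le_T{\sqsubseteq}$, and $g$ is computably bounded because $i\mapsto\kappa_i$ is computable. We show that $g$ is DNC. Suppose instead that $\varphi_i(i)=g(i)=\tau$, and put $\kappa=\kappa_i$.

\emph{The index $\kappa$ acts.} Suppose it does not. Then it is live from stage $\kappa$ on. For all large $s$, $f_s(b_c)=f(b_c)$ for the finitely many $c$ in the domain of $\xi,\eta$, so $\bar x=f(x)$ and $\bar y=f(y)$ are independent with positive $v$, and $\varphi_{i,s}(i)\downarrow=\tau$. So $\kappa$ requires attention at all large stages. Each smaller index acts at most once, so eventually $\kappa$ is the least index requiring attention and acts, a contradiction.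

\emph{The action refutes $\tau$.} Let $\kappa$ act at stage $s+1$, with the notation of Section~\ref{sub:action}; the vector used is $\tau=\varphi_i(i)$. The values $f_s(b_c)$ need not be final. By Lemma~\ref{lem:step}(a), $f_{s+1}(b_c)=f_s(b_c)$ for $c<\kappa$. So by \eqref{eq:bk} and \eqref{eq:pprime},
\begin{align*}
f_{s+1}(b_\kappa)&=p_0+mp'\\
&=\sum_{c<\kappa}(\rho_c-\tau_\kappa mT\tau_c)f_{s+1}(b_c)-\tau_\kappa mn\sum_c\xi_cf_{s+1}(b_c)+\tau_\kappa ml\sum_c\eta_cf_{s+1}(b_c).
\end{align*}
Multiplying by a common denominator $N\ge1$ of the $\rho_c$ gives an integer relation among values of $f_{s+1}$. By (P2) it persists to $f$, so in $A$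
\[
Nb_\kappa=\sum_{c<\kappa}N(\rho_c-\tau_\kappa mT\tau_c)\,b_c-\tau_\kappa Nmn\,x+\tau_\kappa Nml\,y .
\]
Since $mT\ge|\rho_c|$, the integer $N(\rho_c-\tau_\kappa mT\tau_c)$ is $0$ or has sign $-\tau_\kappa\tau_c$. By assumption $\operatorname{sgn}_\sqsubseteq(b_c)=\tau_c$, so each term of the sum is $0$ or has $\sqsubseteq$-sign $-\tau_\kappa$. As $x\sqsupset0\sqsupset y$ and $N,m,n,l\ge1$, the last two terms also have $\sqsubseteq$-sign $-\tau_\kappa$. Hence $\operatorname{sgn}_\sqsubseteq(b_\kappa)=-\tau_\kappa$, contradicting $\operatorname{sgn}_\sqsubseteq(b_\kappa)=\tau_\kappa$. So $g$ is DNC. \qed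

\section{Consequences (1)--(3) of Theorem~\ref{thm:B}}\label{sec:conseq}

Let $A$ and $\le$ be as in the main statement of Theorem~\ref{thm:B}.

\begin{lemma}[Arslanov]\label{lem:arslanov}
If a c.e.\ set $C$ computes a DNC function, then $\emptyset'\le_TC$.
\end{lemma}

\begin{proof}
Let $g=\Phi^C$ be DNC. By the $s$-$m$-$n$ theorem there is a computable $p$ such that $\varphi_{p(n)}(z)=\Phi^{C_s}(z)[s]$ if $n$ enters $\emptyset'$ at stage $s$, where $[s]$ means evaluation within $s$ steps; it is undefined if $n\notin\emptyset'$ or the computation does not halt within $s$ steps. Given $n$, use $C$ to find $t$ such that $\Phi^{C_t}(p(n))[t]\downarrow$ and $C_t$ agrees with $C$ on the use. For all $s\ge t$ then $\Phi^{C_s}(p(n))[s]=g(p(n))$. If $n$ entered $\emptyset'$ at a stage $s>t$, we would get $\varphi_{p(n)}(p(n))=g(p(n))$, contradicting DNC. So $n\in\emptyset'\iff n\in\emptyset'_t$.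
\end{proof}

\emph{Proof of (1).} Let $C$ be c.e.\ with $C<_T\emptyset'$. By Lemma~\ref{lem:arslanov}, $C$ computes no DNC function, so every $C$-computable order is $\le$ or $\ge$, and both are computable. Hence no c.e.\ degree strictly between $\mathbf 0$ and $\mathbf 0'$ is in $D(A)$. The degree of $\le$ is $\mathbf 0$, and $\mathbf 0'\in D(A)$ by Corollary~\ref{cor:slope}(b). \qed

\smallskip
Thus Theorem~\ref{thm:A} is proved.

\smallskip
\emph{Proof of (2).} If $X$ computes an order other than $\le$ and $\ge$, then $\Psi^X$ is DNC for some Turing functional $\Psi$. There are countably many functionals, so it suffices that $\{X:\Psi^X\text{ is DNC}\}$ is nowhere dense for each $\Psi$. Suppose it is dense in $[\sigma]=\{X:\sigma\subset X\}$ for some finite string $\sigma$. Define $h(i)$ by searching for a string $\rho\supseteq\sigma$ with $\Psi^\rho(i)\downarrow$ and outputting this value. The search succeeds, since $\Psi^X$ is total for some $X\in[\sigma]$. By density some $X\supset\rho$ has $\Psi^X$ DNC, and then $h(i)=\Psi^X(i)\ne\varphi_i(i)$ if the latter is defined. So $h$ is a computable DNC function, a contradiction. \qed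

\smallskip
\emph{Proof of (3).} The first statement is Corollary~\ref{cor:slope}(b). For the second, choose independent $x,y\in A$ and change their signs if needed so that $x,y>0$. The orders $\sqsubseteq$ on $A$ with $x\sqsupset0\sqsupset y$ form a $\Pi^0_1$ class in $2^{A\times A}$, as all conditions are universal statements about $\sqsubseteq$. It is nonempty: extend $x,-y$ to a basis $x,-y,u_2,u_3,\dots$ of $A$, and let the sign of $w\ne0$ be the sign of its last nonzero coordinate. The Jockusch--Soare low basis theorem says that every nonempty $\Pi^0_1$ class in Cantor space has a member $X$ that is low, i.e.\ $X'\equiv_T\emptyset'$. A low member $\sqsubseteq$ of our class is not $\le$, because $y>0\sqsupset y$, and not $\ge$, because $x>0$ and $x\sqsupset0$. So it computes a DNC function and is noncomputable. \qed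

\section{The classification by rank}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Rank at most $1$.} The trivial group has one order, and it is computable. In a computable group of rank $1$ fix $a_0\ne0$. For $w\ne0$ one can search for $M>0$ and $n\neq 0$ with $Mw=na_0$, so the sign of $a_0$ determines the signs of all $w$ computably. So there are exactly two orders, both computable. Hence $D=\{\mathbf 0\}$ for every computable copy, and this set is not closed upwards.

\emph{Finite rank at least $2$.} By Corollary~\ref{cor:slope}(a), $D$ consists of all degrees for every computable copy, and this set is closed upwards.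

\emph{Infinite rank.} Let $H\le V$ be a c.e.\ subgroup isomorphic to $G$ as given by Lemma~\ref{lem:dobritsa}. Enumerating $H$ without repetition and transferring the addition of $V$ to the indices gives a computable copy in which the indices of $e_0,e_1,\dots$ form a computable basis. By Corollary~\ref{cor:slope}(a), $D$ consists of all degrees for this copy. Theorem~\ref{thm:A} gives a copy with $D$ not closed upwards.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CAG}
\emph{Computable Abelian Groups},
\url{https://www-cambridge-org.ezproxyberklee.flo.org/core/services/aop-cambridge-core/content/view/A825106AADB7761326F64D3B343C447D/S1079898614000328a.pdf/computable_abelian_groups.pdf}.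
\end{thebibliography}

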